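# A surjective cellular automaton that is not surjective on periodic configurations

## 1. Surjectivity on all configurations and on periodic ones

**Theorem 1.** For every $d\ge 2$ there is a surjective $d$-dimensional cellular automaton $G$ for which $G_P$ is not surjective: a constant configuration $\mathbf 0$ has no periodic $G$-preimage. Hence the statement "for all cellular automata $G$: $G$ is surjective if and only if $G_P$ is surjective" holds in dimension $d$ if and only if $d=1$.

**Theorem 2.** For the two-dimensional cellular automaton constructed below, no configuration in the (nonempty) set $G^{-1}(\mathbf 0)$ has even a single nonzero period.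

Here are the terms. Let $S$ be a finite set of states. A $d$-dimensional *cellular automaton* (CA) is a map $G:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ given by finitely many vectors $\vec n_1,\dots,\vec n_m\in\mathbb Z^d$ and a local rule $f:S^m\to S$ through
$$G(c)(\vec x)=f\bigl(c(\vec x+\vec n_1),\dots,c(\vec x+\vec n_m)\bigr).$$
A configuration $c\in S^{\mathbb Z^d}$ has *period* $\vec p\neq\vec 0$ if $c(\vec x+\vec p)=c(\vec x)$ for all $\vec x$. It is *periodic* if it has $d$ linearly independent periods. For $d=2$ this means that $c$ lives on a torus. Since $G$ commutes with translations, it maps periodic configurations to periodic ones, and $G_P$ denotes its restriction to the set of periodic configurations, viewed as a map of that set to itself.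

A small example: $d=1$, $S=\mathbb Z_2$, $G(c)(x)=c(x)+c(x+1)$. The constant configuration $1$ has exactly two preimages, $\dots0101\dots$ and its translate. So a target of period $1$ may need a preimage of period $2$. Surjectivity of $G_P$ only asks for *some* periodic preimage, with any periods.

Give $S^{\mathbb Z^d}$ the product topology. It is compact, $G$ is continuous, and so the image of $G$ is compact and therefore closed. Periodic configurations are dense, because every finite pattern can be repeated periodically. Therefore, if $G_P$ is surjective, the image of $G$ is closed and dense, so $G$ is surjective. This is one half of the equivalence, for every $d$. The other half is the issue.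

The question comes from "Cellular Automata and Tilings" (http://www.cant.ulg.ac.be/cant2012/cant2012kari1.pdf). For $d=1$ one has two equivalences, "$G$ injective iff $G_P$ injective" and "$G$ surjective iff $G_P$ surjective"; the first fails for $d=2$; and about the second the source says: "It is not known whether the second equivalence is true in general." Theorem 1 says that it is false in every dimension $d\ge2$.

## 2. Cutting and repeating: dimension one

In dimension one, take any preimage, find the same window twice, and repeat what lies in between. We isolate the pigeonhole step, because Theorem 2 will use it again.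

**Lemma 3.** Let $R$ be a finite set, $h\ge1$, and let $(r_\tau)_{\tau\in\mathbb Z}$ be a sequence in $R$. There are $\tau_1\in\mathbb Z$ and $q\ge1$ such that $r_{\tau_1+b}=r_{\tau_1+q+b}$ for $0\le b<h$. Let $r'$ be the sequence of period $q$ that agrees with $r$ on $\tau_1,\dots,\tau_1+q-1$. Then every block of $h$ consecutive entries of $r'$ starting at a place $\tau$ occurs in $r$ at a place congruent to $\tau$ modulo $q$.

*Proof.* There are finitely many blocks of length $h$, so some block occurs at two places $\tau_1<\tau_1+q$. We claim $r'_{\tau_1+a}=r_{\tau_1+a}$ for $0\le a<q+h$. For $a<q$ this is the definition. For $q\le a<q+h$, induction on $a$ gives $r'_{\tau_1+a}=r'_{\tau_1+a-q}=r_{\tau_1+a-q}$, and this equals $r_{\tau_1+a}$ since $0\le a-q<h$. By periodicity every block of length $h$ of $r'$ equals the one starting at some $\tau_1+a$ with $0\le a<q$ in the same residue class modulo $q$. It ends before $\tau_1+q+h$, so there $r'$ and $r$ agree. $\square$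

**The case $d=1$.** Let $G$ be surjective with neighborhood contained in $[-a,a]$, let $e$ have period $p\ge1$, and let $G(c)=e$. Apply Lemma 3 with $h=2a+1$ to $r_\tau=(c(\tau),\tau\bmod p)$. The two equal blocks have equal second components, so $p\mid q$. The first components of $r'$ form a configuration $c'$ of period $q$. Around each $\tau$, the window of $c'$ equals the window of $c$ around some $\tau^*\equiv\tau\pmod q$, so $G(c')(\tau)=e(\tau^*)=e(\tau)$ as $p\mid q$. Hence $G(c')=e$, and $G_P$ is surjective.

**Where this stops for $d=2$.** View a preimage as a sequence of rows. Rows now lie in the infinite set $S^{\mathbb Z}$, so no two blocks of rows need agree. If the preimage has *one* nonzero period, the rows come from a finite set and the argument works again; this is how Theorem 2 will follow from Theorem 1. The argument gives no way to obtain the first period.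

## 3. Rules with an extremal permutive neighbor

A natural way to be sure that a CA is surjective is to arrange that the equation $G(c)=e$ can be solved cell by cell. The next result shows that if the solving proceeds in one direction, periodic preimages come for free. It will tell us what a counterexample must look like. It is not used in the proofs of Theorems 1 and 2.

**Proposition 4.** Suppose the neighborhood vectors of a $d$-dimensional CA $G$ (with neighborhood $\mathcal N$) are distinct, the local rule is bijective in the argument belonging to some $\vec n_0\in \mathcal N$ whenever the other arguments are fixed, and some $v\in\mathbb R^d$ satisfies $v\cdot\vec n_0>v\cdot\vec n$ for all $\vec n\in \mathcal N\setminus\{\vec n_0\}$. Then $G_P$ is surjective.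

*Proof.* The inequalities are finitely many and open, so we may take $v$ rational and nonzero, and after scaling a primitive vector of $\mathbb Z^d$. Let $H=\{x\in\mathbb Z^d:v\cdot x=0\}$ and choose $z\in\mathbb Z^d$ with $v\cdot z=1$; then $\mathbb Z^d=H\oplus\mathbb Zz$. Call $v\cdot x$ the level of $x$.

Let $e$ be a periodic target. Its periods, with $\vec0$, form a lattice of finite index, so $e$ is invariant under $k\mathbb Z^d$ for some $k\ge1$. We look for a preimage $c$ invariant under $kH$. Such a $c$ is a sequence of levels $c_\tau\in S^{H/kH}$, $c_\tau(\kappa)=c(\kappa+\tau z)$. The equation $G(c)(x)=e(x)$ at a cell $x$ of level $\tau$ involves $c(x+\vec n_0)$, of level $\tau+v\cdot\vec n_0$, and cells of strictly lower level. By bijectivity it says that $c(x+\vec n_0)$ equals a certain function of those lower cells and of $e(x)$. As $x$ runs over level $\tau$, $x+\vec n_0$ runs over all of level $\tau+v\cdot\vec n_0$. So "$G(c)=e$ on level $\tau$" says exactly that $c_{\tau+v\cdot\vec n_0}$ is a certain function of the levels $c_{\tau'}$ with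
$$\tau+\min_{\vec n\in\mathcal N}v\cdot\vec n\le\tau'<\tau+v\cdot\vec n_0$$
and of $\tau\bmod k$; here we used that $e$ is invariant under $k\mathbb Z^d$. This is a deterministic recurrence on the finite set of pairs (these consecutive levels, $\tau\bmod k$). A deterministic map of a finite nonempty set has a cycle. Extended bi-infinitely, the cycle gives a solution of $G(c)=e$ invariant under $kH$ and under $qz$, where $q\geq 1$ is the cycle length. So $c$ is a periodic preimage of $e$. $\square$

Two consequences for $d=2$, with $\vec n_0=(0,0)$. Suppose $G(c)(i,j)$ is $c(i,j)$ minus a function of the cells $(i-2,j-1),\dots,(i+1,j-1)$ (values in a cyclic group). Then $v=(0,1)$ works. Suppose the function may also look at $(i-1,j)$, as in a left-to-right pass along the row. Then $v=(1,3)$ works: its products with $(-1,0),(-2,-1),(-1,-1),(0,-1),(1,-1)$ are $-1,-5,-4,-3,-2$. For a right-to-left pass, looking at $(i+1,j)$, take $v=(-1,3)$, with products $-1$ for $(1,0)$ and $-1,-2,-3,-4$ for the four cells below. With both $(-1,0)$ and $(1,0)$ in the neighborhood, no $v$ exists for $\vec n_0=(0,0)$, since $-v_1<0$ and $v_1<0$ are incompatible. So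 we use *two passes in opposite directions in each row*.

A pass can be solvable on a line and not on a circle. The pass $\eta(i)=\eta(i-1)+1$ in $\mathbb Z_2$ is solvable on $\mathbb Z$, and on a circle exactly when its length is even. The example also shows that a bare parity count does not exclude all tori.

## 4. Two-pass systems are solvable for every right-hand side

This section fixes the shape of $G$ and proves surjectivity for *all* rules of this shape, so that later we may design the rules freely.

Let $\Lambda=\{A,B,O\}$, $\Sigma=\Lambda\times\mathbb Z_2$, and let $\mathrm{fst}:\Sigma\to\Lambda$ be the first projection. Let $C$ be a finite set of *letters*, to be chosen. Let $S=C\times(\Lambda\times\Sigma)\times(\Sigma\times\Sigma)$ and write a configuration as $s=(c,(\rho,\sigma_R),(\xi,\sigma_L))$ with $\xi=(x,\eta)$. With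
$$\bar c=\bigl(c(i-2,j-1),\,c(i-1,j-1),\,c(i,j-1),\,c(i+1,j-1)\bigr)$$
consider the equations
$$\rho(i,j)=G_\rho(\bar c;\rho(i+1,j))\tag{E1}$$
$$\sigma_R(i,j)=g_{c(i,j-1)}(\sigma_R(i+1,j))\tag{E2}$$
$$\xi(i,j)=G_\xi(\bar c,\rho(i+1,j);\xi(i-1,j))\tag{E3}$$
$$\sigma_L(i,j)=f_{c(i,j-1)}(\sigma_L(i-1,j))\tag{E4}$$
$$c(i,j)=G_C\bigl(\bar c;\rho(i+1,j),\sigma_R(i+1,j);\xi(i-1,j),\sigma_L(i-1,j)\bigr)\tag{E5}$$
with given total functions $G_\rho,G_\xi,G_C$ and $g_c,f_c:\Sigma\to\Sigma$. Each row of letters is obtained from the row below it, by way of a right-to-left pass (E1), (E2) and then a left-to-right pass (E3), (E4). Identify each of the five component sets with a cyclic group, and let $G(s)(i,j)$ be the $5$-tuple of differences "left side minus right side". This is a CA. Let $\mathbf 0$ be the configuration with all differences $0$, and let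
$$X=G^{-1}(\mathbf 0)$$
be the set of solutions of (E1)–(E5).

**Lemma 5.** $G$ is surjective, whatever the functions are.

*Proof.* Let $e$ be a target and $M\ge1$. Fill row $-1$ and all cells $(i,j)$ with $j\ge0$, $|i|>M$ arbitrarily. For $j=0,1,\dots,M$ in turn, choose $\rho(i,j),\sigma_R(i,j)$ for $i=M,M-1,\dots,-M$; then $\xi(i,j),\sigma_L(i,j)$ for $i=-M,\dots,M$; then $c(i,j)$ for $|i|\le M$. At each choice the right side of the relevant equation is already determined: it involves row $j-1$, and in row $j$ only a neighboring component chosen earlier or outside the box. So the left side can be chosen to give the prescribed difference. Fill the remaining cells arbitrarily. This yields $s$ with $G(s)=e$ on $[-M,M]\times[0,M]$. Applying this to translates of $e$ and translating back, we see that $G(S^{\mathbb Z^2})$ contains configurations agreeing with $e$ on arbitrarily large squares around the origin. The image is closed, so it contains $e$. $\square$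

In particular $X\ne\emptyset$. It remains to choose the rules so that $X$ contains no periodic configuration. A standard plan is self-simulation: put a grid of $N\times T$ blocks on the plane, let each block act as one letter of the *same* system, and conclude by infinite descent on the size of a torus. The first attempt would be to force the grid by local rules. Here that cannot work.

**Remark.** Every row of letters occurs as row $-1$ of a configuration that satisfies (E1)–(E5) in all cells with $j\ge0$. Indeed, in the proof of Lemma 5 row $-1$ was arbitrary. Take $e=\mathbf 0$, a fixed row $-1$, and a limit point of the configurations obtained as $M\to\infty$; each equation involves finitely many cells.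

So the same freedom that gives surjectivity admits rows with an arbitrarily broken grid, and no local rule of this format forbids them. The way around this is to let defects in the grid move and annihilate in such a way that on a torus, where every row comes back, there can be none. The two opposite passes are what makes this possible.

## 5. Frames, walls and labels: defects die on a torus

Let $N\ge10$, $T=10N$. Every letter will have components $p\in\mathbb Z_N$ (position), $t\in\mathbb Z_T$ (clock), $\nu\in\{A,B\}$ (label), and others that play no role in this section. The pair $(p,t)$ is the cell's *frame*. In a perfect grid, $p$ increases by $1$ to the right and is constant upward, and $t$ increases by $1$ upward and is constant along rows.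

**Frames.** In the step from row $j-1$ to row $j$, writing $p(i),t(i),\nu(i)$ for the components at $(i,j-1)$,
$$(p(i,j),t(i,j))=\begin{cases}(p(i-1)+1,\ t(i-1)+1)&\text{if }\nu(i)=A,\\ (p(i),\ t(i)+1)&\text{if }\nu(i)=B.\end{cases}\tag{1}$$
It is convenient to use the offset $\varphi(i,j)=(p(i,j)-i,\ t(i,j)-j)\in\mathbb Z_N\times\mathbb Z_T$. Then (1) reads
$$\varphi(i,j)=\varphi(i-1,j-1)\ \text{ if }\nu(i,j-1)=A,\qquad \varphi(i,j)=\varphi(i,j-1)\ \text{ if }\nu(i,j-1)=B.\tag{2}$$

**Walls.** Put $W(i,j)=1$ ("wall at $i$") if $(p(i,j),t(i,j))\ne(p(i-1,j)+1,t(i-1,j))$, that is, if $\varphi(i,j)\ne\varphi(i-1,j)$; otherwise $W(i,j)=0$. A wall at $i$ with label $A$ makes cell $i$ adopt the offset on its left, so the wall wants to move to $i+1$. A wall with label $B$ wants to stay. Accordingly define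

- $a(i,j)=1$ iff $W(i-1,j-1)=1$ and $\nu(i-1,j-1)=A$ (a wall arrives from the left);
- $b^*(i,j)=1$ iff $W(i,j-1)=1$ and $\nu(i,j-1)=B$ (a wall stays);
- $\lambda(i,j)=A$ if $(a,b^*)=(1,0)$, $\lambda(i,j)=B$ if $(a,b^*)=(0,1)$, and $\lambda(i,j)=O$ otherwise.

By (1) for $i$ and $i-1$, $W(i,j)$ is a function of the letters at $(i-2,j-1),(i-1,j-1),(i,j-1)$, and $a,b^*,\lambda$ at $(i,j)$ depend on the same three letters. So all are functions of $\bar c$.

**Label passes.** Each wall must learn the inherited labels $\lambda$ of the next walls to its right and left.

- $\rho(i,j)=\lambda(i,j)$ if $W(i,j)=1$, else $\rho(i+1,j)$. This defines $G_\rho$.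
- $x(i,j)=\lambda(i,j)$ if $W(i,j)=1$, else $x(i-1,j)$.
- $\mathrm{und}(i,j)=1$ ("undecided") iff $W(i,j)=1$ and [$\lambda(i,j)=O$ or $x(i-1,j)=\lambda(i,j)=\rho(i+1,j)$]; otherwise $\mathrm{und}(i,j)=0$.
- $\eta(i,j)=\eta(i-1,j)+\mathrm{und}(i,j)$ in $\mathbb Z_2$. Together with the rule for $x$ this defines $G_\xi$.

**New label** (part of $G_C$). If $W(i,j)=0$, then $\nu(i,j)=B$. If $W(i,j)=1$ and $\mathrm{und}(i,j)=0$, then $\nu(i,j)=\lambda(i,j)\in\{A,B\}$. If $\mathrm{und}(i,j)=1$, then $\nu(i,j)=A$ if $\eta(i-1,j)=0$, and $\nu(i,j)=B$ if $\eta(i-1,j)=1$.

In words: a wall takes a fresh label, alternating along the row by the counter $\eta$, if its $\lambda$ is $O$ or if its $\lambda$ equals that of both neighboring walls. In all other cases its new label is $\lambda$. Why the counter is needed: if all walls carry the same label, they all move alike and their distances never change. A counter running along the row breaks this symmetry, and it can always be solved on a line.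

**Example.** Take $N=10$ and rows of period $10$, so that $\varphi$ also has period $10$ in $i$. Let $\varphi=\beta$ on the cells $0,1,2$ and $\varphi=\alpha\neq\beta$ on $3,\dots,9$. The walls are at $0$ and $3$; let both have label $A$.

1. Next row: cell $0$ adopts $\varphi(-1)=\alpha$, cell $3$ adopts $\varphi(2)=\beta$. So $\varphi=\beta$ on $1,2,3$, with walls at $1,4$, both with $\lambda=A$ and both undecided. Say $\eta=0$ at cell $0$. Then $\eta=1$ at cells $1,2,3$, wall $1$ gets $A$ and wall $4$ gets $B$.
2. Next row: cell $1$ adopts $\alpha$, cell $4$ keeps $\alpha$. So $\varphi=\beta$ on $2,3$, with walls at $2$ ($\lambda=A$) and $4$ ($\lambda=B$). Neither is undecided, so $\nu=A$ and $\nu=B$.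
3. Next row: cell $2$ adopts $\alpha$. So $\varphi=\beta$ on $3$ only, with walls at $3$ and $4$, labels again $A$ and $B$.
4. Next row: cell $3$ carries an $A$-wall and adopts $\varphi(2)=\alpha$; cell $4$ carries a $B$-wall and keeps $\alpha$. No wall is left. At cell $4$ we have $a=b^*=1$ and $W=0$.

Two walls have annihilated, so this development cannot be part of a configuration with a vertical period. The lemma says that this is what always happens. It needs only the rules of this section.

**Lemma 6.** If $s\in X$ is periodic, there are constants $\alpha,\alpha'$ with $p(i,j)=i+\alpha\bmod N$ and $t(i,j)=j+\alpha'\bmod T$ for all $i,j$.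

*Proof.* The periods form a lattice of finite index, so there are $n,m\ge1$ such that $(n,0)$ and $(0,m)$ are periods. The functions $W,a,b^*,\lambda,\nu$ have all the periods of $s$.

**Step (a): walls come only from walls.** If $W(i,j)=1$, then $a(i,j)=1$ or $b^*(i,j)=1$. Suppose $a(i,j)=b^*(i,j)=0$. First, $\varphi(i-1,j)=\varphi(i-1,j-1)$: this is (2) if $\nu(i-1,j-1)=B$. If $\nu(i-1,j-1)=A$, then $a(i,j)=0$ gives $W(i-1,j-1)=0$, so $\varphi(i-1,j)=\varphi(i-2,j-1)=\varphi(i-1,j-1)$. Second, $\varphi(i,j)=\varphi(i-1,j-1)$: this is (2) if $\nu(i,j-1)=A$. If $\nu(i,j-1)=B$, then $b^*(i,j)=0$ gives $W(i,j-1)=0$, so $\varphi(i,j)=\varphi(i,j-1)=\varphi(i-1,j-1)$. Hence $W(i,j)=0$.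

**Step (b): on a torus walls never meet.** Let $\mathcal W_j$ be the number of walls among $n$ consecutive positions of row $j$. Each wall of row $j-1$ produces exactly one $a=1$ in row $j$ (if its label is $A$) or exactly one $b^*=1$ (if its label is $B$), and all such values arise this way. Counting modulo $n$,
$$\#\{a(\cdot,j)=1\}+\#\{b^*(\cdot,j)=1\}=\mathcal W_{j-1}.$$
By (a),
$$\mathcal W_j\le\#\{a=1\text{ or }b^*=1\}=\mathcal W_{j-1}-\#\{a=b^*=1\}.$$
So $\mathcal W_j$ is nonincreasing in $j$ and has period $m$, hence is a constant $\mathcal W$. Both inequalities are equalities: $a=b^*=1$ never happens, and the walls of row $j$ are exactly the $i$ with $a(i,j)=1$ or $b^*(i,j)=1$.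

**Step (c): following individual walls.** Suppose $\mathcal W\ge1$. Let $z_k(0)$, $k\in\mathbb Z$, be the walls of row $0$ in increasing order. For $j\ge0$ put
$$\nu_k(j)=\nu(z_k(j),j),\qquad z_k(j+1)=z_k(j)+\begin{cases}1&\text{if }\nu_k(j)=A,\\0&\text{if }\nu_k(j)=B.\end{cases}$$
By (b) and induction, the $z_k(j)$ are exactly the walls of row $j$, and $\lambda(z_k(j+1),j+1)=\nu_k(j)$, since exactly one of $a,b^*$ is $1$ there. The order stays strict: $z_k(j+1)\ge z_{k+1}(j+1)$ would require $\nu_k(j)=A$, $\nu_{k+1}(j)=B$ and $z_{k+1}(j)=z_k(j)+1$, and then $a=b^*=1$ at $(z_{k+1}(j),j+1)$, which is excluded. Also $z_{k+\mathcal W}(j)=z_k(j)+n$ and $\nu_{k+\mathcal W}(j)=\nu_k(j)$. Since there are walls on both sides of every cell, (E1) and (E3) give, for a wall $i=z_k(j)$ with $j\ge1$: $x(i-1,j)$ is the $\lambda$-value at wall $k-1$, and $\rho(i+1,j)$ is the $\lambda$-value at wall $k+1$.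

**Step (d): two different labels lead to a collision.** Suppose that for some $j\ge0$ both labels occur among the $\nu_k(j)$. By periodicity in $k$ there is $k$ with $\nu_k(j)=A$ and $\nu_{k+1}(j)=B$. In row $j+1$, wall $k$ has $\lambda=A$ and the next wall has $\lambda=B$; wall $k+1$ has $\lambda=B$ and the previous wall has $\lambda=A$. So both have $\mathrm{und}=0$ and keep these values: $\nu_k(j+1)=A$, $\nu_{k+1}(j+1)=B$. Inductively this persists, so $z_{k+1}-z_k$ decreases by $1$ in every step while remaining at least $1$. This is a contradiction.

**Step (e): equal labels become different.** Otherwise $\nu_k(0)$ is independent of $k$. In row $1$ all walls have the same $\lambda\in\{A,B\}$, so all have $\mathrm{und}=1$. Hence $\eta$ changes exactly at the walls, so $\eta(z_{k+1}(1)-1,1)=\eta(z_k(1)-1,1)+1$ and therefore $\nu_{k+1}(1)\ne\nu_k(1)$ for all $k$. Both labels occur in row $1$, and step (d) applies to row $1$. This is again a contradiction.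

So $\mathcal W=0$. Then $\varphi$ is constant along every row, and by (2) the constants of consecutive rows agree. $\square$

## 6. A fixed machine that executes programs

On a torus the grid is now perfect. Next, blocks must simulate the system. Each block will contain one Turing machine head. We fix one universal machine $U$ *first*, so that the alphabet does not depend on the program that the blocks will execute.

Let
$$\Gamma_{in}=\{0,1\}^4\times\Sigma^4\times\bigl((\{0,1,\#\}\times\{0,1\})\cup\{\$\}\bigr).$$
The last component is called the $\beta$-track. For $\beta\ne\$$ its second bit is a "mark". Let $\Sigma^\Sigma$ be the set of maps $\Sigma\to\Sigma$. Programs will output six such maps and a bit string.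

**Programs.** Fix $r$ with $2^r\ge|\Gamma_{in}|$ and $2^r\ge|(\Sigma^\Sigma)^6|$, an injective $r$-bit code for $\Gamma_{in}$, and a surjection $\theta:\{0,1\}^r\to(\Sigma^\Sigma)^6$. A *program* is a string $\pi\in\{0,1\}^*$ listing, in a fixed format, the transition table of a deterministic Turing machine $M_\pi$ with one one-sided tape. On input $v\in\Gamma_{in}^*$ it starts with the binary code of $v$ on its tape. If it halts with binary output word $u$, $|u|\ge r$, the *output of $\pi$ on $v$* is the pair $(\theta(u_1\cdots u_r),\,u_{r+1}u_{r+2}\cdots)$. Outputs with $|u|<r$ do not matter. Every polynomial-time computable map $\Gamma_{in}^*\to(\Sigma^\Sigma)^6\times\{0,1\}^*$ is computed in polynomial time by some program: write a $\theta$-preimage of the six maps, then the string.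

**Lemma 7.** There are finite sets $\Gamma_0\ni\square$ and $Q\ni q_0,q_h$, a total map $\delta:Q\times\Gamma_{in}\times\Gamma_0\to Q\times\Gamma_0\times\{-1,0,1\}$ with $\delta(q_h,a,\gamma)=(q_h,\gamma,0)$, and maps $\mathrm{mp}:\Gamma_0\to(\Sigma^\Sigma)^6$, $\mathrm{out}:\Gamma_0\to\{0,1\}$ with the following property. Let $U$ be the machine with a read-only $\Gamma_{in}$-track, a work track over $\Gamma_0$ and transition map $\delta$. Let $\pi$ be a program that halts on all inputs in polynomial time, always with $|u|\ge r$. Let cells $0,\dots,\ell-1$ carry a word $v\in\Gamma_{in}^\ell$ whose $\beta$-track contains no $\$$ and has first components $\omega\#\pi\#\cdots\#$ with $\omega\in\{0,1\}^*$, and let all cells $\ge\ell$ have $\beta=\$$ (other tracks arbitrary). Then $U$, started in $q_0$ at cell $0$ with blank work track, never moves left of cell $0$ and reaches $q_h$ within $P_\pi(\ell)$ steps, where $P_\pi$ is a polynomial depending only on $\pi$. At that moment $\mathrm{mp}(\gamma(0))$ and an initial segment of $\mathrm{out}(\gamma(0))\,\mathrm{out}(\gamma(1))\cdots$ form the output of $\pi$ on $v$.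

*Proof.* **Step 1: a multitape interpreter.** Consider a machine $V$ with a read-only input tape (the $\Gamma_{in}$-track) and four one-sided work tapes, all with recognizable left ends. It treats every input symbol with $\beta=\$$ as one single end symbol. It works as follows.

1. It copies $\pi$, the string between the first two $\#$, to tape 1. It writes the code of $v$ (the cells before the first end symbol) to tape 2, where each tape symbol of $M_\pi$ is stored in a field of fixed length depending on $\pi$ and a mark indicates the simulated head. It writes the initial state to tape 3.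
2. It simulates $M_\pi$. For each step it scans tape 1 for the entry matching the state on tape 3 and the field under the simulated head, comparing symbol by symbol, and then updates tapes 2 and 3. When the simulated head enters a fresh field, a blank field is written there. All this takes a number of steps bounded by a constant depending on $\pi$.
3. When $M_\pi$ halts with output $u$, it reads $u_1\cdots u_r$ into its finite control, stores $\theta(u_1\cdots u_r)$ there, and writes $u_{r+1}u_{r+2}\cdots$ on tape 4.

The number $r$ and the sets $\Gamma_{in},\Sigma$ are fixed, so the finite control of $V$ does not depend on $\pi$. As $M_\pi$ runs in polynomial time, $V$ makes at most polynomially many steps in $\ell$, with a polynomial depending only on $\pi$.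

**Step 2: one head, one work track.** Let $\Gamma_0=\Gamma_1\times(\Sigma^\Sigma)^6\times\{0,1\}$, with $\mathrm{mp},\mathrm{out}$ the last two projections. An element of $\Gamma_1$ records the symbols of the four work tapes at the cell, for each of the five tapes a bit "head here", a bit "this is cell $0$", and a bit "already used". In its first step $U$ marks cell $0$. It then simulates each step of $V$ by one sweep from cell $0$ to the last used cell, collecting the five scanned symbols in its state, and further sweeps performing the updates and moving the head bits. Since it recognizes cell $0$, it never moves left of it. If $V$ makes $\tau$ steps, at most $\tau+1$ cells are used, so each sweep has length $O(\tau)$ and $U$ uses $O(\tau^2)$ steps. Finally $U$ writes $\theta(u_1\cdots u_r)$ into the $\mathrm{mp}$-component of cell $0$, copies the symbol of tape 4 at each cell into the $\mathrm{out}$-component of that cell (cells $0,1,\dots$), and enters $q_h$. Extend $\delta$ arbitrarily to the remaining arguments. $\square$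

Fix $U$ once and for all.

## 7. Letters, clock schedule and simulation channels

Now we complete the definition of the letters and the rules, for *every* program $\pi$ and every $N\ge10$; the actual pair is chosen in Section 8.

**Letters.** Let
$$E=\{A,B\}\times\{0,1\}\times\{0,1\}^4\times\Gamma_0\times(Q\cup\{\bot\})\times\Sigma^4,$$
with components $(\nu,\,b,\,(e_{-2},e_{-1},e_0,e_1),\,\gamma,\,q,\,w=(w_1,w_2,w_3,w_4))$. It depends on neither $N$ nor $\pi$. Put $T=10N$ and $C=\mathbb Z_N\times\mathbb Z_T\times E$, with letters $c=(p,t,\dots)$.

**Encoding.** Let $K(N)=\lceil\log_2N\rceil+\lceil\log_2T\rceil+\lceil\log_2|E|\rceil$. The map $\mathrm{enc}:C\to\{0,1\}^{K(N)}$ writes $p$ and $t$ in binary and uses a fixed injective table for $E$. The *total* map $\mathrm{dec}:\{0,1\}^{K(N)}\to C$ reads the first two fields as integers reduced mod $N$ and mod $T$, and uses a fixed surjection onto $E$ inverting the table. So $\mathrm{dec}\circ\mathrm{enc}=\mathrm{id}$. For example, for $N=10$ the first field has $4$ bits, and both $0101$ and $1111$ are read as $p=5$. Since $\mathrm{dec}$ is total, every block content stands for some letter.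

**The program on the $\beta$-track.** Let $\ell(N,\pi)=\max(K(N),|\mathrm{bin}(N)|+|\pi|+2)$, and let $B_{N,\pi}$ be the word $\mathrm{bin}(N)\#\pi\#$ padded by $\#$ to length $\ell=\ell(N,\pi)$. For instance $N=10$, $\pi=01$ gives $1010\#01\#\#\cdots\#$. For $0\le p<N$ let
$$\beta(p)=\begin{cases}\bigl(B_{N,\pi}(p),\,[p<K(N)]\bigr)&\text{if }p<\ell,\\ \$&\text{if }p\ge\ell,\end{cases}$$
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. Cells with $p<K(N)$ are *marked*. The $\beta$-track is not stored in the letter; it is a function of $p$ built into the rule.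

**What has to be simulated.** A block must compute a new letter, and on the way it must take part in macroscopic passes that run through *all* blocks of a block row. These passes cannot be carried out block after block in time. Instead, a first run of $U$ computes, as finite tables, the maps by which the block acts on the passes. Then four consecutive rows send the macroscopic $\rho,\sigma_R,\xi,\sigma_L$ through the microscopic channels $\sigma_R,\sigma_R,\sigma_L,\sigma_L$. A second run computes the new letter. Both channels have alphabet $\Sigma$, large enough for each of the four macroscopic values; $\rho\in\Lambda$ is carried as the first component of an element of $\Sigma$.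

**Simulation passes.** Write $\mathrm{mp}(\gamma)=(\hat g_1,\hat g_2,\hat f_1[A],\hat f_1[B],\hat f_1[O],\hat f_2)$. For a letter $c$:

- $g_c=\hat g_1$ if $p=0$, $t=4N+1$; $g_c=\hat g_2$ if $p=0$, $t=4N+2$; otherwise $g_c=\mathrm{id}$.
- $f_c=\hat f_1[\mathrm{fst}(w_1)]$ if $p=0$, $t=4N+3$; $f_c=\hat f_2$ if $p=0$, $t=4N+4$; otherwise $f_c=\mathrm{id}$.

**Content** (the rest of $G_C$). Let $t=t(i,j-1)$ and $p=p(i,j-1)$ be the old clock and position of the cell. Components of $(i,j)$ other than the frame and $\nu$ (treated in Section 5) that are not mentioned equal those of $(i,j-1)$.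

- $t=0$: all $e_k:=b$; $\gamma:=\square$, $q:=\bot$, $w:=$ a fixed default.
- $1\le t\le2N$: $e_{-2}(i,j)=e_{-2}(i-1,j-1)$. If $t\le N$, also $e_{-1}(i,j)=e_{-1}(i-1,j-1)$ and $e_1(i,j)=e_1(i+1,j-1)$.
- $t=2N+1$ or $t=4N+5$: $\gamma:=\square$; $q:=q_0$ if $p=0$, else $q:=\bot$.
- $2N+2\le t\le4N$ or $4N+6\le t\le8N$: one step of $U$. A cell with $q\ne\bot$ carries a head, which reads $(e_{-2},e_{-1},e_0,e_1,w,\beta(p))$ and $\gamma$, rewrites $\gamma$ in its own cell, and moves according to $\delta$. The new $q(i,j)$ is the new state of the first existing head in the list: head at $i-1$ moving by $+1$, head at $i$ moving by $0$, head at $i+1$ moving by $-1$. If there is none, $q(i,j)=\bot$.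
- $t=4N+1$: $w_1:=\sigma_R(i+1,j)$. $t=4N+2$: $w_2:=\sigma_R(i+1,j)$. $t=4N+3$: $w_3:=\sigma_L(i-1,j)$. $t=4N+4$: $w_4:=\sigma_L(i-1,j)$.
- $t=10N-1$: $b:=\mathrm{out}(\gamma)$.

All these functions are total and use only the arguments allowed in (E1)–(E5). So Lemmas 5 and 6 apply for every $N\ge10$ and every $\pi$.

## 8. The program that computes the rules it is part of

Here we choose $\pi$ so that blocks compute the rules for the very pair $(N,\pi)$ written on their $\beta$-track.

**Step 1: the algorithm $\mathcal A$.** On input $v\in\Gamma_{in}^*$ it reads $N,\pi$ from the $\beta$-track (first components $\mathrm{bin}(N)\#\pi\#\cdots\#$). It checks that there is no $\$$, that $N\ge10$, that $|v|\ge K(N)$, and that exactly the first $K(N)$ cells are marked. It reads the strings $y_{-2},y_{-1},y_0,y_1$ on the four $e$-tracks at the marked cells, and $w$ in the first cell. With $c_k=\mathrm{dec}(y_k)$ and the functions of Sections 5 and 7 *for these* $(N,\pi)$, it outputs the six maps (with $\hat f_1[\rho]$ for the three $\rho\in\Lambda$)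
$$\begin{aligned}\hat g_1(\rho,z)&=\bigl(G_\rho(c_{-2},c_{-1},c_0,c_1;\rho),z\bigr),&\hat g_2&=g_{c_0},\\ \hat f_1[\rho](\xi)&=G_\xi(c_{-2},c_{-1},c_0,c_1,\rho;\xi),&\hat f_2&=f_{c_0},\end{aligned}\tag{3}$$
and the string
$$\mathrm{enc}\bigl(G_C(c_{-2},c_{-1},c_0,c_1;\ \mathrm{fst}(w_1),w_2;\ w_3,w_4)\bigr).\tag{4}$$
If the track is malformed or a check fails, it outputs something fixed. Note that the six maps do not depend on $w$.

**Step 2: $\mathcal A$ runs in time polynomial in $|v|$.** The numbers $N$, $T=10N$, $K(N)$, $\ell(N,\pi)$ and the values $p,t$ of the four letters have $O(|v|)$ binary digits. The maps $\mathrm{dec}$ and $\mathrm{enc}$ consist of reading or writing binary numbers, reduction mod $N$ and mod $T$, and a fixed table. The rules need the following.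

- The new frames and $W,a,b^*,\lambda$ need boundedly many additions and comparisons mod $N$ and mod $T$. After that, $G_\rho$ is a table over three values, and $G_\xi$ and the new label are given by tables over the finite sets $\Lambda,\Sigma$.
- $g_{c_0},f_{c_0}$ need comparisons of $p$ with $0$ and of $t$ with $4N+1,\dots,4N+4$, and the fixed tables $\mathrm{mp},\mathrm{fst}$.
- The content rule needs comparisons of $t$ with the listed bounds, and otherwise copies components or uses the fixed tables $\delta,\mathrm{out}$.
- The only further ingredient is $\beta(p)$ for the values $p$ of $c_{-1},c_0,c_1$. Compare $p$ with $\ell(N,\pi)$ and $K(N)$ and, if $p<\ell(N,\pi)\le\max(K(N),|v|+O(1))$, look up the $p$-th symbol of the explicitly written word $B_{N,\pi}$.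

All of this is polynomial in $|v|$.

**Step 3: the choice.** There is no circularity: $U$ and $E$ were fixed beforehand, and $\mathcal A$ takes $N$ and $\pi$ from its input. Let $\pi_0$ be a program computing $\mathcal A$ in polynomial time, and set $\pi=\pi_0$. Since $\pi_0$ is a fixed string, $\ell(N,\pi_0)=O(\log N)$, so $P_{\pi_0}(\ell(N,\pi_0))$ is bounded by a polynomial in $\log N$. Hence we can fix $N\ge10$ with
$$\ell(N,\pi_0)\le N\qquad\text{and}\qquad P_{\pi_0}(\ell(N,\pi_0))\le N-1.\tag{5}$$
This defines $G$ and $X$.

## 9. Blocks of a periodic solution form a smaller periodic solution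

For periodic $s$ let $\mathrm{Per}(s)$ be the lattice of all its periods, together with $0$.

**Lemma 8.** If $s\in X$ is periodic, there is a periodic $s'\in X$ with $[\mathbb Z^2:\mathrm{Per}(s')]\le[\mathbb Z^2:\mathrm{Per}(s)]/(NT)$.

*Proof.* **Step 1: define $s'$.** After a translation, Lemma 6 gives $p(i,j)=i\bmod N$ and $t(i,j)=j\bmod T$. In particular $\mathrm{Per}(s)\subset N\mathbb Z\times T\mathbb Z$. Put $\ell=\ell(N,\pi_0)$ and $K=K(N)\le\ell\le N$. For $I,J\in\mathbb Z$ let $y(I,J)\in\{0,1\}^K$ be the string $b(NI,TJ)\,b(NI+1,TJ)\cdots b(NI+K-1,TJ)$, put $c'(I,J)=\mathrm{dec}(y(I,J))$, and define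
$$\rho'(I,J+1)=\mathrm{fst}\,\sigma_R(NI,TJ+4N+2),\qquad\sigma_R'(I,J+1)=\sigma_R(NI,TJ+4N+3),$$
$$\xi'(I,J+1)=\sigma_L(NI,TJ+4N+4),\qquad\sigma_L'(I,J+1)=\sigma_L(NI,TJ+4N+5).$$
We check that $s'=(c',(\rho',\sigma_R'),(\xi',\sigma_L'))$ satisfies (E1)–(E5). Write $\bar c'=(c'(I-2,J),c'(I-1,J),c'(I,J),c'(I+1,J))$. "Clock $t$" refers to row $TJ+t$, and "the step from clock $t$" produces row $TJ+t+1$. *Block $I$* consists of the columns $NI,\dots,NI+N-1$.

**Step 2: transport, so that each block sees its four input letters.** After the step from clock $0$, $e_k=b$ for all $k$, with $b$ as in row $TJ$. Then $e_{-2}$ and $e_{-1}$ are shifted right by $2N$ and $N$ columns, $e_1$ is shifted left by $N$ columns, and $e_0$ is kept. So at clocks $2N+1\le t\le10N-1$ the bits $e_k$ at columns $NI,\dots,NI+K-1$ form $y(I+k,J)$, for $k=-2,-1,0,1$.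

**Step 3: run 1, which computes the six maps.** At clock $2N+2$ each block has blank work track and exactly one head, in state $q_0$ at column $NI$. The tracks $e_k,w,\beta$ do not change during the run. Compare the block with the one-sided tape of Lemma 7 that carries the block's data on cells $0,\dots,N-1$ and $\beta=\$$ on all cells $\ge N$. Cells $\ell,\dots,N-1$ of the block have $\beta=\$$ as well, and the $\beta$-track on cells $0,\dots,\ell-1$ has first components $B_{N,\pi_0}$, so Lemma 7 applies with $\omega=\mathrm{bin}(N)$ and $\pi=\pi_0$. On this tape $U$ never moves left of cell $0$ and, by (5), makes at most $N-1$ steps before halting. So it visits only cells $0,\dots,N-1$. By induction on the steps, every head does inside its block exactly what it does on this tape; in particular no head enters another block and no collisions occur. There are $2N-1\ge N-1$ steps available (clocks $2N+2,\dots,4N$), and a halted head changes nothing. The input word passes all checks of $\mathcal A$, and by step 2 the decoded letters are $c_k=c'(I+k,J)$. Hence at clocks $4N+1,\dots,4N+5$, $\mathrm{mp}(\gamma(NI))$ consists of the six maps (3) for these letters, whatever $w$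 is.

**Step 4: right-to-left passes, giving (E1) and (E2).** In the step from clock $4N+1$, put $j=TJ+4N+2$. All maps $g$ are the identity except at the columns $NI$, where it is $\hat g_1$ of block $I$. By (E2) for $s$, $\sigma_R(\cdot,j)$ is constant on columns $NI+1,\dots,N(I+1)$, and
$$\sigma_R(NI,j)=\hat g_1(\sigma_R(N(I+1),j)).$$
Taking first components, $\rho'(I,J+1)=G_\rho(\bar c';\rho'(I+1,J+1))$, which is (E1) for $s'$. Column $NI$ stores $w_1=\sigma_R(NI+1,j)=\sigma_R(N(I+1),j)$, so $\mathrm{fst}(w_1)=\rho'(I+1,J+1)$.

In the step from clock $4N+2$, the map at column $NI$ is $\hat g_2=g_{c'(I,J)}$, and in the same way $\sigma_R'(I,J+1)=g_{c'(I,J)}(\sigma_R'(I+1,J+1))$, which is (E2) for $s'$. Column $NI$ stores $w_2=\sigma_R'(I+1,J+1)$.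

**Step 5: left-to-right passes, giving (E3) and (E4).** In the step from clock $4N+3$, put $j=TJ+4N+4$. All maps $f$ are the identity except at the columns $NI$, where it is $\hat f_1[\mathrm{fst}(w_1)]=\hat f_1[\rho'(I+1,J+1)]$. By (E4) for $s$, $\sigma_L(\cdot,j)$ is constant on columns $NI,\dots,NI+N-1$. Therefore $\sigma_L(NI-1,j)=\sigma_L(N(I-1),j)=\xi'(I-1,J+1)$, and
$$\xi'(I,J+1)=\hat f_1[\rho'(I+1,J+1)]\bigl(\xi'(I-1,J+1)\bigr)=G_\xi\bigl(\bar c',\rho'(I+1,J+1);\xi'(I-1,J+1)\bigr).$$
This is (E3) for $s'$. Column $NI$ stores $w_3=\sigma_L(NI-1,j)=\xi'(I-1,J+1)$.

In the step from clock $4N+4$, the map at column $NI$ is $\hat f_2=f_{c'(I,J)}$, and in the same way $\sigma_L'(I,J+1)=f_{c'(I,J)}(\sigma_L'(I-1,J+1))$, which is (E4), and $w_4=\sigma_L'(I-1,J+1)$.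

**Step 6: run 2, giving (E5).** At clock $4N+6$ the work track is blank again, with one head in state $q_0$ at each column $NI$, and $w_1,\dots,w_4$ at column $NI$ have the values just found. There are $4N-5\ge N-1$ steps available (clocks $4N+6,\dots,8N$), and the argument of step 3 applies. Afterwards the work track stays unchanged until the step from clock $10N-1$, where $b:=\mathrm{out}(\gamma)$. The output string (4) has length $K\le N$, so in row $T(J+1)$
$$y(I,J+1)=\mathrm{enc}\bigl(G_C(\bar c';\rho'(I+1,J+1),\sigma_R'(I+1,J+1);\xi'(I-1,J+1),\sigma_L'(I-1,J+1))\bigr).$$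
Applying $\mathrm{dec}$ gives (E5) for $s'$. As $I,J$ were arbitrary, $s'\in X$.

**Step 7: count periods.** Let $L=\{(u,u')\in\mathbb Z^2:(Nu,Tu')\in\mathrm{Per}(s)\}$. By the definition of $s'$, $L\subset\mathrm{Per}(s')$. Since $\mathrm{Per}(s)\subset N\mathbb Z\times T\mathbb Z$,
$$[\mathbb Z^2:L]=[N\mathbb Z\times T\mathbb Z:\mathrm{Per}(s)]=[\mathbb Z^2:\mathrm{Per}(s)]/(NT).$$
So $s'$ is periodic and $[\mathbb Z^2:\mathrm{Per}(s')]\le[\mathbb Z^2:L]$. $\square$

## 10. Infinite descent, and all dimensions $d\ge2$

*Proof of Theorem 1.* **Step 1: $d=2$.** $G$ is surjective by Lemma 5. If $X=G^{-1}(\mathbf 0)$ contained a periodic configuration, choose one, $s$, with $[\mathbb Z^2:\mathrm{Per}(s)]$ minimal. Lemma 8 yields another one with strictly smaller index, a contradiction. So the constant configuration $\mathbf 0$, which is periodic, has no periodic preimage, and $G_P$ is not surjective.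

**Step 2: $d\ge3$.** Let $G^{(d)}$ apply $G$ separately in each plane $\mathbb Z^2\times\{(x_3,\dots,x_d)\}$. This is a CA (append zeros to the neighborhood vectors), and it is surjective because $G$ is: choose preimages plane by plane. Suppose $\mathbf 0$ had a periodic preimage. Its period lattice has finite index in $\mathbb Z^d$, hence meets $\mathbb Z^2\times\{0\}^{d-2}$ in a lattice of rank $2$. The restriction of the preimage to $\mathbb Z^2\times\{0\}^{d-2}$ would then be a periodic element of $X$, contradicting step 1.

**Step 3: $d=1$.** The equivalence holds by Sections 1 and 2. $\blacksquare$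

## 11. Not even one period

*Proof of Theorem 2.* $X$ is nonempty by Lemma 5, and membership in $X$ is a condition on all translates of one finite window. Suppose $s\in X$ has a period $u\ne0$. We use it to make rows finite, as announced in Section 2.

**Step 1: make the period horizontal.** Write $u=ku_0$ with $u_0\in\mathbb Z^2$ primitive and $k\ge1$, and choose $D\in GL_2(\mathbb Z)$ with $Du_0=(1,0)$. Put $\tilde s(\vec x)=s(D^{-1}\vec x)$, and let $\tilde X$ be the set of all configurations obtained from elements of $X$ in this way. Then $\tilde s\in\tilde X$ has period $(k,0)$, and membership in $\tilde X$ is again a condition on all translates of one finite window.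

**Step 2: cut and repeat.** Let $h$ be the number of rows that the window spans. Then $\tilde s$ is a bi-infinite sequence of rows from the finite set $S^{\mathbb Z/k}$. A configuration with period $(k,0)$ all of whose blocks of $h$ consecutive rows occur in $\tilde s$ lies in $\tilde X$. Lemma 3, applied to the sequence of rows, gives such a configuration with the additional period $(0,q)$ for some $q\ge1$. It is a periodic element of $\tilde X$. Undoing the change of basis gives a periodic element of $X$, which does not exist by step 1 of Section 10. $\blacksquare$
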